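# A transitive, almost equicontinuous, non-equicontinuous homeomorphism in dimension one

## 1. The function $F$ on the profinite integers and the orbit closure $X$

Everything in these notes comes out of one explicit function $F$ on the integers and the closure of its set of translates. We build both first.

**The group $\hat{\mathbb Z}$.** Let $\hat{\mathbb Z}=\varprojlim\mathbb Z/k!\,\mathbb Z$. An element $z$ is a compatible choice of residues modulo $1!,2!,3!,\dots$; "compatible" means that the residue mod $(k+1)!$ reduces to the residue mod $k!$. Addition is coordinatewise. This is a compact metrizable zero-dimensional group without isolated points (so, as a space, a Cantor set), and $\mathbb Z$ sits in it as a dense subgroup. We use the metric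
$$\rho(z,w)=\frac1{\min\{k:\ z\not\equiv w \bmod k!\}}\quad(z\ne w),\qquad \rho(z,z)=0 .$$
It is translation invariant, because $z\equiv w$ and $z+u\equiv w+u$ mod $k!$ are the same condition. For example, $\rho(0,j!)=1/(j+1)$, so $j!\to0$ in $\hat{\mathbb Z}$.

**The functions $a_k$ and $F$.** Let $\|x\|$ be the distance from $x\in\mathbb R$ to the nearest integer. For $z\in\hat{\mathbb Z}$ and $k\ge1$ put
$$a_k(z)=2\,\|z/k!\|,\qquad F(z)=\sup_{k\ge1}a_k(z)\in[0,1].$$
The number $\|z/k!\|$ makes sense because it depends only on $z$ mod $k!$. So $a_k$ is a tent function on the cycle $\mathbb Z/k!$: it is $0$ at $0$ and rises linearly to $1$ at the antipode. Note $a_1\equiv0$ and $F(0)=0$. More generally, for a set $B$ of indices write $F_B=\sup_{k\in B}a_k$, with $F_\emptyset=0$.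

Three facts are all the arithmetic we need.

First, $\|\cdot\|$ is symmetric and subadditive, so each $a_k$ is, and so is each $F_B$. From $F_B(z+w)\le F_B(z)+F_B(w)$ and $F_B(z)=F_B((z+w)-w)\le F_B(z+w)+F_B(w)$ we get
$$|F_B(z+w)-F_B(z)|\le F_B(w)\qquad(z,w\in\hat{\mathbb Z}). \tag{1}$$

Second, for $m\in\mathbb Z$ clearly $a_k(m)\le 2|m|/k!$. Moreover $a_k(j!)=0$ for $k\le j$, so
$$a_k(m)\le \frac{2|m|}{k!},\qquad F(j!)\le\frac{2}{j+1}. \tag{2}$$

Third, if $n\in\mathbb Z$ has residue $s\in[0,k!)$ mod $k!$ and $x=2s/k!\in[0,2]$, then
$$a_k(n)=\min(x,2-x), \tag{3}$$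
which is a $1$-Lipschitz function of $x$ and equals $t$ at $x=t\in[0,1]$.

**Values by hand.** If $m$ is odd, $a_2(m)=1$, so $F(m)=1$. Next, $F(2)=a_3(2)=\tfrac23$, $F(4)=\tfrac23$, $F(6)=a_4(6)=\tfrac12$, $F(8)=\tfrac23$, $F(10)=a_4(10)=\tfrac56$, $F(12)=a_4(12)=1$. In general $F(K!)=a_{K+1}(K!)=2/(K+1)$, since smaller indices contribute $0$ and larger ones less.

Now compare $K!$ with
$$n_K=\Big\lfloor\frac{K+1}2\Big\rfloor K! . \tag{4}$$
Since $0<n_K<(K+1)!$, we have $\rho(0,n_K)=1/(K+1)=\rho(0,K!)$: both sequences tend to $0$ in $\hat{\mathbb Z}$ at the same rate. But $F(K!)=2/(K+1)\to0$, while by (3) $F(n_K)\ge a_{K+1}(n_K)=\tfrac{2}{K+1}\lfloor\tfrac{K+1}2\rfloor\ge1-\tfrac1{K+1}\to1$. So $F$ is discontinuous at $0$, and $n_K$ is just $\lfloor (K+1)/2\rfloor$ copies of $K!$. Keep this in mind; it is the source of all the dynamics below.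

**The system.** On the compact space $\hat{\mathbb Z}\times[0,1]^{\mathbb Z}$ let
$$f(z,g)=(z+1,\ g(\cdot+1)),$$
a homeomorphism. With $\omega_m=2^{-|m|}/3$, so that $\sum_{m\in\mathbb Z}\omega_m=1$, use the metric
$$d((z,g),(w,g'))=\rho(z,w)+\sum_{m}\omega_m|g(m)-g'(m)| ,$$
which induces the product topology. Let $x_0=(0,F|_{\mathbb Z})$. Then $f^nx_0=(n,F(\cdot+n))$, and we set
$$X=\overline{\{f^nx_0:n\in\mathbb Z\}} .$$
This is a compact space with $f(X)=X$.

## 2. Transitivity, equicontinuity points, and what $X$ is for

Let $X$ be a compact metric space with metric $d$ and $f:X\to X$ a homeomorphism.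

**Definitions.** A point $x$ is an *equicontinuity point* if for every $\varepsilon>0$ there is $\delta>0$ such that $d(x,y)<\delta$ implies $d(f^n(x),f^n(y))<\varepsilon$ for all $n\ge0$. Write $\mathrm{Eq}(f)$ for the set of these points. The map $f$ is *equicontinuous* if $\mathrm{Eq}(f)=X$, and *almost equicontinuous* if $\mathrm{Eq}(f)$ is residual (a dense $G_\delta$). It is *topologically transitive* if for all nonempty open $U,V$ there is a positive integer $n$ with $f^n(U)\cap V\ne\emptyset$.

*Examples.* An isometry is equicontinuous; in particular so is $z\mapsto z+1$ on $(\hat{\mathbb Z},\rho)$. The homeomorphism $x\mapsto x^2$ of $[0,1]$ is almost equicontinuous but not equicontinuous. Indeed, for $x<b<1$ the iterates tend to $0$ uniformly on $[0,b]$, so $x$ is an equicontinuity point (handle the finitely many remaining iterates by continuity), whereas $1$ is fixed and every $y<1$ near it is driven to $0$. This map is not transitive: no iterate of $(0,\frac14)$ meets $(\frac12,1)$. So without transitivity there is nothing to do. The question is about having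 both at once.

*Isolated points.* If $f$ is transitive and $x$ is isolated, take $U=V=\{x\}$: some $n\ge1$ has $f^nx=x$, so the orbit of $x$ is finite. Taking $U=\{x\}$ and $V$ arbitrary, that orbit is dense, hence is all of $X$. A single periodic orbit is equicontinuous, so any system of the kind we want lives on a perfect space.

**Dimension.** We use covering dimension $\dim$, and these textbook facts about separable metric spaces: subspaces do not have larger dimension; $\dim(A\times B)\le\dim A+\dim B$ for nonempty $A,B$; a countable union of closed sets of dimension $\le n$ has dimension $\le n$; $\dim[0,1]^N=N$; and a nonempty compact metric space has dimension $0$ exactly when it has finite clopen partitions of arbitrarily small mesh (mesh: the largest diameter of a piece). For instance $\dim\hat{\mathbb Z}=0$, the partitions being the residue classes mod $k!$.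

The question, posed in "Topological Dynamics: A Survey" (https://math.sci.ccny.cuny.edu/docs?name=Top%20Dynamics%20Survey.pdf), is this. Topologically transitive, almost equicontinuous but not equicontinuous systems are known, and it is known that they cannot live on a zero-dimensional space. Is there one on a compact metric space of finite dimension? The $X$ of Section 1 answers it.

**Theorem 1.** There is a compact metric space $X$ with $\dim X=1$, homeomorphic to a closed subset of (Cantor set)$\times[0,1]\subset\mathbb R^2$, and a homeomorphism $f:X\to X$ that is topologically transitive and almost equicontinuous but not equicontinuous.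

We also prove three sharper statements: dimension $1$ is the least possible (Proposition 3), the space can be taken to be a planar continuum, the Lelek fan (Theorem 6), and every dimension $N\in\{1,2,\dots,\infty\}$ occurs (Theorem 7).

Two soft facts will be used several times. Write $\omega(x)$ for the set of limits of sequences $f^{n_i}x$ with $n_i\to+\infty$; it is closed and invariant under $f$ and $f^{-1}$.

**Lemma 2.** (a) $\mathrm{Eq}(f)$ is a $G_\delta$, invariant under $f$ and $f^{-1}$. Hence if some equicontinuity point has dense two-sided orbit, $f$ is almost equicontinuous. (b) If $x_0$ has dense two-sided orbit and $x_0\in\omega(x_0)$, then $\omega(x_0)=X$ and $f$ is topologically transitive.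

*Proof.* (a) For $j\ge1$ let $O_j$ be the set of $x$ having an open neighborhood $U$ with $\operatorname{diam}f^n(U)\le1/j$ for all $n\ge0$. Each $O_j$ is open, since it contains such a $U$ with each of its points. If $x\in\mathrm{Eq}(f)$, the $\delta$ for $\varepsilon=1/(2j)$ gives $U=B(x,\delta)$, so $x\in O_j$. If $x\in\bigcap_jO_j$ and $\varepsilon>0$, take $j>1/\varepsilon$ and a ball inside the corresponding $U$. So $\mathrm{Eq}(f)=\bigcap_jO_j$.

For invariance let $x\in\mathrm{Eq}(f)$, $\varepsilon>0$, and let $\delta$ be as in the definition. If $y$ is close enough to $f(x)$, then $d(f^{-1}y,x)<\delta$, so $d(f^{n+1}(f^{-1}y),f^{n+1}x)<\varepsilon$ for all $n\ge0$, that is, $d(f^ny,f^n(fx))<\varepsilon$. If $y$ is close enough to $f^{-1}x$, then $d(fy,x)<\delta$, so $d(f^{n}y,f^{n}(f^{-1}x))<\varepsilon$ for all $n\ge1$, and for $n=0$ it suffices to take $y$ within $\varepsilon$ of $f^{-1}x$. If $\mathrm{Eq}(f)$ contains a point with dense orbit, it contains that orbit, so it is a dense $G_\delta$.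

(b) $\omega(x_0)$ is closed, invariant under $f^{\pm1}$ and contains $x_0$, so it contains the closure of the orbit, which is $X$. Hence every nonempty open set contains $f^nx_0$ for infinitely many $n\ge 1$. Given nonempty open $U,V$, choose $n_1\ge1$ with $f^{n_1}x_0\in U$ and then $n_2>n_1$ with $f^{n_2}x_0\in V$. Then $f^{n_2-n_1}(U)\cap V\ne\emptyset$. $\square$

## 3. Dimension zero, continuous functions, and drift

The simplest spaces to try are zero-dimensional: subshifts and their relatives. The following proposition says exactly why none of them can work.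

**Proposition 3.** If $X$ is compact metric, $\dim X=0$, and $f$ is transitive with at least one equicontinuity point, then $f$ is equicontinuous.

*Proof.* Let $\eta>0$. Take a finite clopen partition $P$ of mesh $<\eta$ and write $P(x)$ for the piece containing $x$. The pieces are finitely many disjoint compact sets, so there is $\varepsilon>0$ such that points at distance $<\varepsilon$ lie in the same piece. Let $x$ be an equicontinuity point, $\delta$ its number for this $\varepsilon$, and $U=B(x,\delta)$. Then
$$P(f^ku)=P(f^kx)\qquad\text{for all }u\in U,\ k\ge0. \tag{5}$$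
By transitivity there are $n\ge1$ and $y\in U$ with $f^ny\in U$. Using (5) for $y$ and then for $f^ny$,
$$P(f^{k+n}x)=P(f^{k+n}y)=P(f^k(f^ny))=P(f^kx)\qquad(k\ge0).$$
If $w=f^iu$ with $u\in U$, $i\ge1$, then by (5) and the last line
$$P(f^{k+n}w)=P(f^{k+n+i}x)=P(f^{k+i}x)=P(f^kw)\qquad(k\ge0). \tag{6}$$
The set $\bigcup_{i\ge1}f^iU$ is dense by transitivity. For each $k$ the set of $w$ with $P(f^{k+n}w)=P(f^kw)$ is closed, because $P$ is clopen. So (6) holds for every $w\in X$: the itinerary of $w$ through $P$ is periodic with period $n$.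

Given $w$, every $w'$ close enough to $w$ satisfies $P(f^iw')=P(f^iw)$ for $0\le i<n$. Then the itineraries agree for all $k\ge0$, so $d(f^kw,f^kw')<\eta$ for all $k\ge0$. As $\eta$ was arbitrary, $f$ is equicontinuous. $\square$

So dimension $0$ is excluded, and once Theorem 1 is proved the minimal dimension of a transitive, almost equicontinuous, non-equicontinuous system is exactly $1$.

Look at what made the proof run. One return of $U$ to itself at time $n$ is so small that the partition does not see it, and a move the partition does not see is, for the partition, no move at all. Therefore the return can be repeated: (6) gives $P(f^{k+cn}w)=P(f^kw)$ for every $c\ge 0$. In positive dimension this stops being true. A move of size $2/(K+1)$ is small but not zero, and about $K/2$ such moves may add up to $1$.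

A second natural attempt keeps the shape of Section 1 but uses a pleasant function. Take a *continuous* $G:\hat{\mathbb Z}\to[0,1]$, put $x_0=(0,G|_{\mathbb Z})$ and form the orbit closure. The map $z\mapsto(z,G(\cdot+z))$ is continuous and injective on a compact space, hence a homeomorphism onto its image. It carries the dense set $\mathbb Z$ onto the orbit of $x_0$ and carries $+1$ to $f$. So the orbit closure is a copy of the isometry $z\mapsto z+1$, and, conjugacies of compact spaces being uniformly continuous, it is equicontinuous. In particular this happens for every truncation $\max_{k\le K}a_k$, which is continuous. So the function must be discontinuous on $\hat{\mathbb Z}$.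

The full supremum $F$ has the right kind of discontinuity. By (1) and (2), $F(\cdot+K!)$ is within $2/(K+1)$ of $F$ *uniformly on $\mathbb Z$*, so $f^{K!}$ almost returns $x_0$ to itself. Repeating this $\lfloor (K+1)/2\rfloor$ times gives $f^{n_K}x_0$, where by Section 1 the value at $0$ has climbed from $0$ to at least $1-\frac1{K+1}$. Three things remain to be seen: that the drift creates only one extra dimension, that it does not destroy equicontinuity at $x_0$, and that it does destroy it somewhere. The first is Lemma 4.

## 4. The points of $X$: a translate of $F$ cut off from below by a constant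

Suppose $n_i\to z$ in $\hat{\mathbb Z}$. What can $F(\cdot+n_i)$ converge to? The terms $a_k$ with $k\le K$ see only $n_i$ mod $K!$ and converge to the terms at $z$. The tail $\sup_{k>K}a_k$ may converge to anything, but by (1) and (2) it changes by at most $2|m|/(K+1)!$ when the argument moves by $m$. As $K\to\infty$ it becomes *constant in $m$*. So a limit is a translate of $F$ together with one real number. Put
$$g_{z,t}(m)=\max(F(m+z),t)\qquad(z\in\hat{\mathbb Z},\ t\in[0,1],\ m\in\mathbb Z).$$

**Lemma 4.** $X=\{(z,g_{z,t}):z\in\hat{\mathbb Z},\ t\in[0,1]\}$. Moreover, each $(z,g_{z,t})$ is a limit of points $f^{n_K}x_0$ with $n_K\ge0$, and for $(z,t)=(0,1)$ one may take $n_K=\lfloor(K+1)/2\rfloor K!$, as in (4).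

*Proof.* **Step 1: $\subseteq$.** This step makes the heuristic above precise. Let $f^{n_i}x_0\to(z,g)$ and put $T_{K,i}(m)=\sup_{k>K}a_k(m+n_i)$. By a diagonal argument pass to a subsequence along which $T_{K,i}(0)\to\tau_K$ for every $K$. Since $T_{K,i}(0)$ is nonincreasing in $K$, so is $\tau_K$; let $t=\lim_K\tau_K\in[0,1]$. By (1) for $B=\{k>K\}$ and (2),
$$|T_{K,i}(m)-T_{K,i}(0)|\le\frac{2|m|}{(K+1)!}.$$
Fix $K$ and $m$. As $n_i\to z$, for all large $i$ we have $n_i\equiv z$ mod $K!$, so $a_k(m+n_i)=a_k(m+z)$ for $k\le K$ and
$$F(m+n_i)=\max\Big(\max_{k\le K}a_k(m+z),\ T_{K,i}(m)\Big).$$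
Replacing $T_{K,i}(m)$ by $T_{K,i}(0)$ changes the maximum by at most $2|m|/(K+1)!$. Letting $i\to\infty$,
$$\Big|g(m)-\max\big(\max_{k\le K}a_k(m+z),\ \tau_K\big)\Big|\le\frac{2|m|}{(K+1)!}.$$
Let $K\to\infty$: $g(m)=\max(F(m+z),t)$.

**Step 2: $\supseteq$, with nonnegative times.** This step realizes a prescribed $(z,t)$: the residue mod $K!$ is used to aim at $z$, and the next digit to aim at $t$. For $K\ge1$ let $r\in[0,K!)$ be the integer with $r\equiv z$ mod $K!$, and put
$$c=\Big\lfloor\frac{t(K+1)}2\Big\rfloor,\qquad n=n_K=r+cK!\ge0 .$$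
Since $1+c\le\frac{K+3}2\le K+1$, we have $n<(1+c)K!\le(K+1)!$. Hence $n$ is its own residue mod $(K+1)!$. In
$$\frac{2n}{(K+1)!}=\frac{2c}{K+1}+\frac{2r}{(K+1)!}$$
the first term lies in $(t-\frac2{K+1},t]$ and the second in $[0,\frac2{K+1})$, so the sum is within $\frac2{K+1}$ of $t$. By (3), $|a_{K+1}(n)-t|\le\frac2{K+1}$. For $k\ge K+2$, (2) gives $a_k(n)\le 2(K+1)!/k!\le\frac2{K+2}$. So the supremum over $k>K$ is at least $t-\frac2{K+1}$ and at most $\max(t+\frac2{K+1},\frac2{K+2})$, and
$$\Big|\sup_{k>K}a_k(n)-t\Big|\le\frac2{K+1},\qquad \Big|\sup_{k>K}a_k(m+n)-t\Big|\le\frac2{K+1}+\frac{2|m|}{(K+1)!},$$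
the second by (1) and (2). For $k\le K$ we have $a_k(m+n)=a_k(m+z)$, because $n\equiv z$ mod $K!$. As $K\to\infty$, $\max_{k\le K}a_k(m+z)\to F(m+z)$, so $F(m+n_K)\to\max(F(m+z),t)$ for every $m$. Also $n_K\to z$ in $\hat{\mathbb Z}$. Thus $f^{n_K}x_0\to(z,g_{z,t})$. For $z=0$, $t=1$ we have $r=0$ and $c=\lfloor(K+1)/2\rfloor$. $\square$

A check by hand: for $z=0$, $t=\frac12$, $K=3$ the recipe gives $c=1$, $n=6$, and indeed $F(6)=\frac12$.

## 5. Proof of Theorem 1

**Step 1: dimension.** We embed $X$ in $\hat{\mathbb Z}\times[0,1]$ by replacing the sequence $g$ with one number. Let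
$$h(g)=\sum_m\omega_mg(m),\qquad e:X\to\hat{\mathbb Z}\times[0,1],\quad e(z,g)=(z,h(g)).$$
The map $e$ is continuous. It is injective: by Lemma 4, two points of $X$ with the same first coordinate are $(z,g_{z,t})$ and $(z,g_{z,t'})$ with, say, $t\le t'$. Then $g_{z,t}\le g_{z,t'}$ pointwise, so if $h(g_{z,t})=h(g_{z,t'})$, then $g_{z,t}=g_{z,t'}$, because all $\omega_m>0$. As $X$ is compact, $e$ is an embedding onto a closed set, and $\dim X\le\dim(\hat{\mathbb Z}\times[0,1])\le1$. Conversely $X\supseteq\{(0,g_{0,t}):t\in[0,1]\}$. The map $t\mapsto g_{0,t}$ is continuous, since $|g_{0,t}-g_{0,t'}|\le|t-t'|$ everywhere, and it is injective, since $g_{0,t}(0)=\max(F(0),t)=t$. So $X$ contains an arc and $\dim X=1$.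

**Step 2: transitivity.** We verify the hypotheses of Lemma 2(b). The orbit of $x_0$ is dense by definition. By (1) and (2), $\sup_m|F(m+j!)-F(m)|\le F(j!)\to0$, and $j!\to0$ in $\hat{\mathbb Z}$. So $f^{j!}x_0\to x_0$, and $x_0\in\omega(x_0)$.

**Step 3: $x_0$ is an equicontinuity point.** The purpose is to see that one coordinate controls all. Let $y\in X$ with $d(x_0,y)<\delta$; by Lemma 4, $y=(w,g_{w,t})$. Since $\omega_0=\frac13$ and $F(0)=0$, we get $g_{w,t}(0)<3\delta$, that is, $F(w)<3\delta$ and $t<3\delta$. By (1), $|F(m+w)-F(m)|\le F(w)<3\delta$ for every $m$, so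
$$F(m)-3\delta\le\max(F(m+w),t)\le F(m)+3\delta\qquad(m\in\mathbb Z).$$
Thus $\sup_m|g_{w,t}(m)-F(m)|\le3\delta$. Shifting does not change such a supremum, and $\rho$ is translation invariant, so
$$d(f^nx_0,f^ny)\le\rho(0,w)+3\delta\le4\delta\qquad\text{for all }n\in\mathbb Z .$$
By Lemma 2(a), $f$ is almost equicontinuous.

**Step 4: a point that is not an equicontinuity point.** We use the drift. By Lemma 4, $p=(0,\mathbf 1)=(0,g_{0,1})$ is in $X$, and $y_K:=f^{n_K}x_0\to p$ with $n_K$ from (4). Fix $K$. For all large $j$ the time $n=j!-n_K$ is $\ge0$ and $f^ny_K=f^{j!}x_0$, whose second coordinate takes the value $F(j!)\le\frac2{j+1}$ at $m=0$. On the other hand $f^np=(n,\mathbf 1)$. So $d(f^ny_K,f^np)\ge\frac13(1-\frac2{j+1})$, and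
$$\sup_{n\ge0}d(f^ny_K,f^np)\ge\tfrac13\quad\text{for every }K,\qquad\text{although } y_K\to p .$$
So $p\notin\mathrm{Eq}(f)$. $\blacksquare$

## 6. Equicontinuity points are the points with $\inf g=0$

A *minimal set* is a nonempty closed $A$ with $f(A)=A$ that contains no smaller such set. For example $\hat{\mathbb Z}$ is minimal for $z\mapsto z+1$, because every orbit $z+\mathbb Z$ is dense.

**Proposition 5.** For $(X,f)$ of Theorem 1 the following sets coincide: the set of equicontinuity points, the set of points with dense forward orbit, and $\{(z,g)\in X:\inf_mg(m)=0\}$. The unique minimal set is $M=\hat{\mathbb Z}\times\{\mathbf 1\}$.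

*Proof.* Steps 1–3 go once around the three sets.

**Step 1: $\inf g=0$ implies equicontinuity.** This repeats Step 3 of Section 5 at a coordinate $m$ where $g$ is small. Let $x=(z,g)$ with $g=g_{z,t}$, let $\varepsilon>0$, and pick $m$ with $g(m)<\varepsilon$. If $y=(w,g')$, $g'=g_{w,t'}$, is close enough to $x$, then $g'(m)<\varepsilon$ and $\rho(z,w)<\varepsilon$. Hence $F(m+z),F(m+w),t,t'<\varepsilon$. By symmetry and subadditivity $F(z-w)\le F(m+z)+F(m+w)<2\varepsilon$. By (1), $|F(l+z)-F(l+w)|<2\varepsilon$ for every $l\in\mathbb Z$, and $|t-t'|<\varepsilon$, so $|g-g'|\le2\varepsilon$ everywhere. Therefore $d(f^nx,f^ny)\le3\varepsilon$ for all $n\in\mathbb Z$.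

**Step 2: an equicontinuity point $x$ has dense forward orbit.** The idea is that $x$ shadows a tail of the orbit of $x_0$. Let $\varepsilon>0$, let $\delta$ be as in the definition, and take $k\ge1$ with $d(f^kx_0,x)<\delta$. Then $f^nx$ is $\varepsilon$-close to $f^{n+k}x_0$ for all $n\ge0$. The set $\{f^{n+k}x_0:n\ge0\}$ is dense because $\omega(x_0)=X$. So the forward orbit of $x$ is $2\varepsilon$-dense, for every $\varepsilon>0$.

**Step 3: a dense forward orbit forces $\inf g=0$.** We rule out a positive lower bound. If $\inf g=c>0$, the orbit of $(z,g)$ stays in the closed set $\{(z',g'):g'\ge c\}$, which misses $x_0$ since $F(0)=0$.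

**Step 4: the minimal set.** We show that every orbit closure contains $M$. By Lemma 4 with $t=1$, $M\subset X$; it is closed, and it is minimal because $f$ acts on it as $z\mapsto z+1$. Let $x=(z,g_{z,t})\in X$ and $K\ge1$. The residues of $z+cK!$ for $c=0,\dots,K$ are spaced $K!$ apart around the cycle $\mathbb Z/(K+1)!$, so for some $c=c_K$ the residue is within $K!/2$ of $(K+1)!/2$. Then $a_{K+1}(z+cK!)\ge1-\frac{K!}{(K+1)!}=1-\frac1{K+1}$. By (1) and (2) the second coordinate of $f^{cK!}x$ at $m$ is at least
$$F(m+z+cK!)\ge a_{K+1}(m+z+cK!)\ge1-\frac1{K+1}-\frac{2|m|}{(K+1)!}.$$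
As $K\to\infty$ this tends to $1$ for each $m$, and $z+c_KK!\to z$. So $(z,\mathbf 1)$ lies in the orbit closure of $x$, which is closed and invariant under $f^{\pm1}$ and hence contains $M$. Therefore every nonempty closed $A\subseteq X$ with $f(A)=A$ contains $M$, and $M$ is the only minimal set. $\square$

## 7. Collapsing the minimal set: the Lelek fan

**Definitions.** A *continuum* is a compact connected metric space. A *dendroid* is an arcwise connected continuum in which any two subcontinua have connected (possibly empty) intersection. A *ramification point* is a point that is a common end of three arcs meeting pairwise only there. A *fan* is a dendroid with exactly one ramification point $v$, its *top*. It is *smooth* if $x_i\to x$ implies that the arcs $[v,x_i]$ converge to $[v,x]$ in the Hausdorff metric. An *endpoint* of a fan is a point that is an end of every arc containing it. A *Lelek fan* is a smooth fan whose endpoints are dense; it is unique up to homeomorphism (W. J. Charatonik, "The Lelek fan is unique", Houston J. Math. 15 (1989); W. D. Bula and L. G.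 Oversteegen, "A characterization of smooth Cantor bouquets", Proc. AMS 108 (1990)).

*Example.* The Cantor fan $(C\times[0,1])/(C\times\{1\})$, with $C$ a Cantor set, is a smooth fan, but its endpoints $(c,0)$ form a closed set missing the top, so it is not a Lelek fan. With $C\subset[0,1]$, it embeds in the plane by $(c,s)\mapsto(1-s)\cdot(c,1)$.

**Theorem 6.** The Lelek fan (a one-dimensional planar continuum) carries a homeomorphism that is transitive and almost equicontinuous but not equicontinuous; it has a fixed point as its unique minimal set.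

*Proof.* **Step 1: the quotient.** We describe $X$ and $X/M$ as explicit sets of vertical segments. Let $\psi(z)=h(g_{z,0})$. The map $t\mapsto h(g_{z,t})$ is continuous and nondecreasing, from $\psi(z)$ to $h(\mathbf 1)=1$. So
$$E:=e(X)=\{(z,s):\psi(z)\le s\le1\}\subset\hat{\mathbb Z}\times[0,1],\qquad e(M)=\hat{\mathbb Z}\times\{1\}.$$
Let $q:X\to\bar X=X/M$ be the quotient map and $v=q(M)$. Since $f(M)=M$, $f$ induces a homeomorphism $\bar f$ of $\bar X$, with $\bar f(v)=v$. We identify $\bar X$ with $E/(\hat{\mathbb Z}\times\{1\})$, which maps continuously and injectively, hence homeomorphically onto its image, into the Cantor fan $(\hat{\mathbb Z}\times[0,1])/(\hat{\mathbb Z}\times\{1\})$. So $\bar X$ is compact, metrizable and planar. For $\psi(z)<1$ let $A_z$ be the image of $\{z\}\times[\psi(z),1]$, an arc from $(z,\psi(z))$ to $v$; for $\psi(z)=1$ put $A_z=\{v\}$. Then $\bar X$ is the union of the $A_z$, which pairwise meet only in $v$. For $n\in\mathbb Z$ we have $\psi(n)=h(F(\cdot+n))<1$, because $F(\cdot+n)$ vanishes at $-n$. So infinitely many $A_z$ are arcs.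 In particular $\bar X$ is an arcwise connected continuum. It contains an arc, and it is the union of $\{v\}$ and the closed sets $\{s\le1-\frac1j\}$, $j\ge1$, which embed in $\hat{\mathbb Z}\times[0,1]$. So $\dim\bar X=1$.

**Step 2: $\bar X$ is a smooth fan.** We check the definition, starting from this remark: a connected subset of $\bar X\setminus\{v\}$ lies in one $A_z$, because the projection $(z,s)\mapsto z$ is continuous on $\bar X\setminus\{v\}$ with values in a totally disconnected space.

Subcontinua. Let $D$ be a subcontinuum. If $v\notin D$, then $D$ is a point or a subarc of one $A_z$. If $v\in D$, then each $D\cap A_z$ is connected and contains $v$. Otherwise there are $(z,s)\in D$ and $s<s'<1$ with $(z,s')\notin D$. As $D$ is closed and $\hat{\mathbb Z}$ is zero-dimensional, there is a clopen $W\ni z$ in $\hat{\mathbb Z}$ such that no $(z',\sigma)$ with $z'\in W$ and $\sigma$ near $s'$ lies in $D$. Then $\{(z',\sigma)\in D:z'\in W,\ \sigma<s'\}=\{(z',\sigma)\in D:z'\in W,\ \sigma\le s'\}$ is open and closed in $D$, contains $(z,s)$ and misses $v$. This contradicts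 connectedness. Now let $D,D'$ be subcontinua. If both contain $v$, then $D\cap D'$ is a union over $z$ of the sets $D\cap D'\cap A_z$. Each of these is an intersection of two subarcs (or points) of $A_z$ with end $v$, hence connected and containing $v$. So $D\cap D'$ is connected. If $v\notin D$, then $D\subseteq A_z$ for some $z$, and $D\cap D'=D\cap(D'\cap A_z)$ is an intersection of two connected subsets of an arc, hence connected or empty. So $\bar X$ is a dendroid.

Ramification. The point $v$ is a common end of infinitely many arcs $A_z$ meeting only there. Let $x\ne v$, $x\in A_z$. Three arcs with common end $x$, pairwise meeting only in $x$, could be shortened to miss $v$. By the remark they would lie in the single arc $A_z$, which is impossible. So $\bar X$ is a fan with top $v$.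

Smoothness. Let $x_i=(z_i,s_i)\to x$. If $x=(z,s)$ with $s<1$, then $z_i\to z$ and $s_i\to s$, so $[v,x_i]$, the image of $\{z_i\}\times[s_i,1]$, converges to the image of $\{z\}\times[s,1]$, which is $[v,x]$. If $x=v$, then $s_i\to1$, and $[v,x_i]\subset\{\sigma\ge s_i\}$ shrinks to $v$.

**Step 3: endpoints are dense.** This is where the dense orbit of $x_0$ enters. We first find the endpoints. The point $v$ and the points $(z,s)$ with $\psi(z)<s<1$ are interior to arcs of $\bar X$. A point $(z,\psi(z))$ with $\psi(z)<1$ is an endpoint: if it were interior to an arc, then a small subarc around it would miss $v$ and so lie in $A_z$, but the point is an end of $A_z$. For $n\in\mathbb Z$, $e(f^nx_0)=(n,h(F(\cdot+n)))=(n,\psi(n))$ with $\psi(n)<1$, so every $q(f^nx_0)$ is an endpoint. These are dense in $\bar X$, because the orbit of $x_0$ is dense in $X$. By the uniqueness theorem quoted above, $\bar X$ is the Lelek fan.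

**Step 4: the dynamics of $\bar f$.** We transport the properties of $f$ through $q$.

Transitivity: for nonempty open $U,V\subseteq\bar X$, apply transitivity of $f$ to $q^{-1}(U),q^{-1}(V)$.

Almost equicontinuity: $x_0\notin M$ since $F(0)=0$. Let $\bar d$ be a metric on $\bar X$ and $\varepsilon>0$. By uniform continuity of $q$ there is $\varepsilon'>0$ such that $d(a,b)<\varepsilon'$ implies $\bar d(q(a),q(b))<\varepsilon$. Let $\delta$ be the number for $x_0$ and $\varepsilon'$, and $U=B(x_0,\delta)\setminus M$. Since $q^{-1}(q(U))=U$ is open, $q(U)$ is an open neighborhood of $q(x_0)$. For $u\in U$ and $n\ge0$, $d(f^nu,f^nx_0)<\varepsilon'$, so $\bar d(\bar f^nq(u),\bar f^nq(x_0))<\varepsilon$. So $q(x_0)$ is an equicontinuity point; its orbit is dense, and Lemma 2(a) applies.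

Non-equicontinuity: with $y_K,n_K$ from Step 4 of Section 5, $q(y_K)\to q(p)=v$. For fixed $K$, $\bar f^{\,j!-n_K}q(y_K)=q(f^{j!}x_0)\to q(x_0)\ne v$ as $j\to\infty$, while $v$ is fixed. So $\sup_{n\ge0}\bar d(\bar f^nq(y_K),v)\ge\bar d(q(x_0),v)>0$ for every $K$, and $v$ is not an equicontinuity point.

Minimal sets: if $A\subseteq\bar X$ is minimal, then $q^{-1}(A)$ is nonempty, closed and satisfies $f(q^{-1}(A))=q^{-1}(A)$, so it contains $M$ by Proposition 5. Hence $v\in A$ and $A=\{v\}$. $\square$

## 8. Several independent suprema: every dimension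

The parameter $t$ records the limiting behavior of the tail of the family $(a_k)$. Splitting the family into $N$ infinite subfamilies gives $N$ tails, and these can be steered independently, because different indices $k$ are served by different digits of $n$ in factorial base.

**Theorem 7.** For every $N\in\{1,2,\dots,\infty\}$ there is a transitive, almost equicontinuous, non-equicontinuous homeomorphism of a compact metric space of covering dimension exactly $N$. Together with Proposition 3, the set of dimensions of such systems is exactly $\{1,2,\dots,\infty\}$.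

*Proof.* Partition $\{2,3,\dots\}$ into $N$ infinite sets $A_i$ (countably many if $N=\infty$), and let $F_i=\sup_{k\in A_i}a_k$. By (1) and (2), $F_i$ is symmetric and subadditive, $F_i(0)=0$, $|F_i(z+w)-F_i(z)|\le F_i(w)$ and $F_i(j!)\le\frac2{j+1}$. On $\hat{\mathbb Z}\times\prod_i[0,1]^{\mathbb Z}$ let $f$ act by $+1$ and by the shift on every factor. As metric take
$$D\big((z,(g^i)),(w,(g'^i))\big)=\rho(z,w)+\sum_i2^{-i}\sum_m\omega_m|g^i(m)-g'^i(m)| .$$
Let $x_0=(0,(F_i|_{\mathbb Z})_i)$, let $X_N$ be its orbit closure, and put $g^i_{z,t}(m)=\max(F_i(m+z),t)$.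

**Step 1: the claim.** We determine $X_N$, as Lemma 4 did for $X$:
$$X_N=\{(z,(g^i_{z,t_i})_i):\ z\in\hat{\mathbb Z},\ (t_i)\in[0,1]^N\}. \tag{7}$$

*Inclusion $\subseteq$.* Let $f^{n_l}x_0\to(z,(g^i))$ and $T^i_{K,l}(m)=\sup\{a_k(m+n_l):k\in A_i,\ k>K\}$. There are countably many pairs $(i,K)$, so after passing to a diagonal subsequence $T^i_{K,l}(0)\to\tau^i_K$ for all of them. Each $\tau^i_K$ is nonincreasing in $K$; let $t_i=\lim_K\tau^i_K$. By (1) and (2), $|T^i_{K,l}(m)-T^i_{K,l}(0)|\le2|m|/(K+1)!$. For fixed $K,m$ and large $l$, $a_k(m+n_l)=a_k(m+z)$ for $k\le K$, so letting $l\to\infty$,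
$$\Big|g^i(m)-\max\big(\max_{k\in A_i,\,k\le K}a_k(m+z),\ \tau^i_K\big)\Big|\le\frac{2|m|}{(K+1)!}$$
(a maximum over no index is $0$). Let $K\to\infty$: $g^i(m)=\max(F_i(m+z),t_i)$.

*Inclusion $\supseteq$.* Fix $z$, $(t_i)$ and $L\ge1$; let $N'=\min(N,L)$. Choose $L\le K_1<\dots<K_{N'}$ with $K_i+1\in A_i$, which is possible because the $A_i$ are infinite. Let $r\in[0,K_1!)$, $r\equiv z$ mod $K_1!$, let $c_i=\lfloor t_i(K_i+1)/2\rfloor$, and set
$$s_0=r,\qquad s_i=r+\sum_{l\le i}c_lK_l!,\qquad n=s_{N'} .$$
We have $s_{i-1}<K_i!$ by induction. It holds for $i=1$, and if it holds for $i$, then, since $1+c_i\le\frac{K_i+3}2\le K_i+1$,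
$$s_i=s_{i-1}+c_iK_i!<(1+c_i)K_i!\le(K_i+1)!,$$
and $(K_i+1)!\le K_{i+1}!$ when $i<N'$. Put $K_{N'+1}=\infty$. The values $a_k(n)$ are as follows.

- For $k\le K_1$: $n\equiv r\equiv z$ mod $K_1!$, so $a_k(m+n)=a_k(m+z)$ for every $m\in\mathbb Z$.
- For $k=K_i+1$: the terms $c_lK_l!$ with $l>i$ are divisible by $(K_i+1)!$, so $n\equiv s_i$ mod $k!$, with $0\le s_i<k!$. In $2s_i/k!=\frac{2c_i}{K_i+1}+\frac{2s_{i-1}}{(K_i+1)!}$ the first term lies in $(t_i-\frac2{K_i+1},t_i]$ and the second in $[0,\frac2{K_i+1})$. By (3), $|a_k(n)-t_i|\le\frac2{K_i+1}\le\frac2L$.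
- For $K_i+1<k\le K_{i+1}$ (for $i=N'$: all $k>K_{N'}+1$): the terms with $l>i$ are divisible by $k!$, so $n\equiv s_i$ mod $k!$ and $a_k(n)\le2s_i/k!\le2(K_i+1)!/k!\le\frac2k\le\frac2L$.

These cases cover all $k\ge1$. Let $i\le N'$. Among the indices $k\in A_i$ with $k>K_1$, the index $K_i+1$ gives a value within $\frac2L$ of $t_i$. All the others are of the third kind, because $K_l+1\in A_l$ for $l\ne i$ and the sets $A_l$ are disjoint. So
$$\Big|\sup_{k\in A_i,\,k>K_1}a_k(n)-t_i\Big|\le\frac2L ,$$
and replacing $n$ by $m+n$ changes this supremum by at most $2|m|/(K_1+1)!$. Let $L\to\infty$. Then $K_1\to\infty$, every $i$ eventually satisfies $i\le N'$, and $F_i(m+n)\to\max(F_i(m+z),t_i)$ for all $i$ and $m$, while $n\to z$. This proves (7). For $z=0$ and all $t_i=1$ we have $c_1=\lfloor(K_1+1)/2\rfloor\ge1$, so the times $n$ are positive.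

**Step 2: dimension.** We bound it on both sides, as in Step 1 of Section 5. The map $(z,(g^i))\mapsto(z,(h(g^i))_i)$ is continuous on $X_N$. It is injective: for each $i$, the functions $g^i_{z,t}$ with $z$ fixed increase pointwise with $t$, so $h(g^i_{z,t_i})$ determines $g^i_{z,t_i}$. So $X_N$ embeds in $\hat{\mathbb Z}\times[0,1]^N$ and $\dim X_N\le N$ (for $N=\infty$ there is nothing to prove). The map $(t_i)\mapsto(0,(g^i_{0,t_i})_i)$ is continuous and injective, since $g^i_{0,t_i}(0)=t_i$. So $X_N$ contains a copy of $[0,1]^N$, and $\dim X_N=N$.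

**Step 3: transitivity.** We apply Lemma 2(b): $\sup_m|F_i(m+j!)-F_i(m)|\le\frac2{j+1}$ for all $i$, and $j!\to0$ in $\hat{\mathbb Z}$. So $f^{j!}x_0\to x_0$, and the orbit of $x_0$ is dense by definition.

**Step 4: equicontinuity at $x_0$.** We control finitely many coordinates and discard the rest. Let $\varepsilon>0$. Choose $I$ (with $I\le N$) such that $\sum_{i>I}2^{-i}<\varepsilon/3$, the sum being over the indices $i$ that occur. Choose $\delta>0$ with $\delta\le\varepsilon/3$ and $3\cdot2^I\delta\le\varepsilon/3$. Let $D(x_0,y)<\delta$, where $y=(w,(g^i_{w,t_i})_i)$ by (7). For $i\le I$, $2^{-i}\omega_0\,g^i_{w,t_i}(0)<\delta$, so $g^i_{w,t_i}(0)<3\cdot2^I\delta\le\varepsilon/3$. So $F_i(w),t_i<\varepsilon/3$, and exactly as in Step 3 of Section 5, $\sup_m|g^i_{w,t_i}(m)-F_i(m)|\le\varepsilon/3$. This bound survives every shift, so for all $n\in\mathbb Z$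
$$D(f^nx_0,f^ny)\le\rho(0,w)+\sum_{i\le I}2^{-i}\cdot\frac\varepsilon3+\sum_{i>I}2^{-i}<\frac\varepsilon3+\frac\varepsilon3+\frac\varepsilon3=\varepsilon .$$
By Lemma 2(a), $f$ is almost equicontinuous on $X_N$.

**Step 5: non-equicontinuity.** We use the drift again, at $p=(0,(\mathbf 1)_i)$. By Step 1 there are positive times $n$ with $f^nx_0$ arbitrarily close to $p$. Fix one. For all large $j$, $j!-n\ge0$ and $f^{\,j!-n}(f^nx_0)=f^{j!}x_0$, whose coordinate $(i,m)=(1,0)$ equals $F_1(j!)\le\frac2{j+1}$. The same coordinate of every point on the orbit of $p$ is $1$. So $\sup_{l\ge0}D(f^l(f^nx_0),f^lp)\ge\frac12\omega_0=\frac16$, however close $f^nx_0$ is to $p$, and $p$ is not an equicontinuity point.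

So dimension $N$ occurs for every $N\in\{1,2,\dots,\infty\}$, and by Proposition 3 dimension $0$ does not. $\blacksquare$
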